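# A rule on $\mathbb Z_m\times\mathbb Z_d\times\mathbb Z_d$ whose shortest orphan is quadratically long

## 1. The rule, and the conjecture it refutes

Fix integers $d\ge 2$ and $m\ge 3$, and let
$$S=\mathbb Z_m\times\mathbb Z_d\times\mathbb Z_d,\qquad n=|S|=d^2m .$$
We write an element of $S$ as $(q,x)$ with $q\in\mathbb Z_m$ and $x=(x_1,x_2)\in\mathbb Z_d^2$. We call $q$ the *location* and $x$ the *fibre part*. Define $f:S^2\to S$ by
$$f\big((q,x),(q',y)\big)=(q'-q,\;e_1,\;e_2), \tag{1}$$
where $(e_1,e_2)$ depends on the type of the pair $(q,q')$:

* **(E)** if $q=q'=0$: $(e_1,e_2)=(y_1-x_2,\;y_2-x_1)$;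
* **(I)** if $q'=q+1$ and $q\ne m-1$: $(e_1,e_2)=(y_1-x_1,\;y_2-x_2)$;
* **(K)** if $q=m-1$ and $q'=0$: $(e_1,e_2)=(y_1-x_1,\;x_2)$;
* **(R)** for all other $(q,q')$: $(e_1,e_2)=(y_1,\;y_2-x_1-x_2)$.

The four cases are disjoint: E needs $q'-q=0$, I and K need $q'-q=1$ and are separated by the value of $q$, and R takes the rest. For instance, with $m=3$, $d=2$, the pair $\big((0,(1,0)),(0,(1,1))\big)$ is of type E and gets the value $(0,\,1-0,\,1-1)=(0,1,0)$. The letters may be read as *exchange*, *identity*, *kill* and *reset*; Section 4 justifies these words.

What is this rule for? It is the local rule of a cellular automaton, and the problem is about words that such an automaton can never produce.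

**Definitions.** Let $S$ be a finite set of $n\ge2$ states. A *one-dimensional cellular automaton (CA) with neighborhood range 2* is given by a local rule $f:S^2\to S$. It acts on configurations $c\in S^{\mathbb Z}$ by $G(c)_i=f(c_i,c_{i+1})$. It also acts on finite words: $v=v_1\cdots v_{k+1}\in S^{k+1}$ is mapped to
$$f(v)=f(v_1,v_2)f(v_2,v_3)\cdots f(v_k,v_{k+1})\in S^k ,$$
and $v$ is then called a *preimage* of $f(v)$. The CA is *surjective* if $G$ is surjective on $S^{\mathbb Z}$. An *orphan* is a finite word with no preimage. Since any finite preimage extends to a configuration, an orphan is the same thing as a word that occurs in no image configuration.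

**Fact (compactness).** A CA is non-surjective if and only if it has an orphan. Indeed, a configuration that contains an orphan is not in the image of $G$. Conversely, suppose there is no orphan and let $c\in S^{\mathbb Z}$. For each $N$ the word $c_{-N}\cdots c_N$ has a preimage; extend it to a configuration $b^{(N)}$ with $f(b^{(N)}_i,b^{(N)}_{i+1})=c_i$ for $|i|\le N$. Since $S$ is finite, a diagonal argument gives a subsequence that converges at every coordinate. Its limit $b$ satisfies $G(b)=c$.

So every non-surjective CA has a shortest orphan, and we ask how long it can be. For $n\ge 2$ let $\lambda(n)$ be the maximum, over all non-surjective $n$-state range-2 CA, of the length of a shortest orphan. (There are finitely many rules, and a constant rule is non-surjective, so $\lambda(n)$ is well defined.) The problem is taken from "Bounds on Non-surjective Cellular Automata" (https://informatik-rub.de/wp-content/uploads/2021/03/KariVZ2009-nonsurjca.pdf). The known results stated with it are these: $\lambda(n)=O(n^2)$; for every $n\ge2$ some $n$-state range-2 CA has shortest orphan of length exactly $2n-1$; and exhaustive search shows that for $n=2,3,4$ no larger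 value occurs. The conjecture says that $2n-1$ is the proper bound: every non-surjective $n$-state range-2 CA has an orphan of length at most $2n-1$.

The conjecture is false, and rule (1) refutes it.

**Theorem 1.** Let $d\ge 2$, $m\ge 3$, $n=d^2m$. There is a non-surjective $n$-state range-2 CA whose shortest orphan has length exactly $m^2+2m$.

**Corollary.** The conjecture fails for every $n=4m$ with $m\ge 6$ (so for $n=24,28,32,\dots$). More generally it fails for every $n=d^2m$ with $d\ge 2$, $m\ge 2d^2-2$.

*Proof from Theorem 1.* Note that $2d^2-2\ge 6$, so $m\ge 3$ holds. We have $m^2+2m\ge 2d^2m=2n$ if and only if $m+2\ge 2d^2$, that is, $m\ge 2d^2-2$. In that case the shortest orphan has length at least $2n>2n-1$. For $d=2$ the condition is $m\ge6$, and $m=6$ gives $n=24$ and a shortest orphan of length $48>47=2\cdot 24-1$. $\square$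

**Theorem 2.** $\lambda(n)\le n(n-1)+2$ for all $n\ge 2$. Hence for all $n\ge12$ divisible by $4$,
$$\frac{n^2}{16}+\frac n2\;\le\;\lambda(n)\;\le\;n^2-n+2, \tag{2}$$
so the order $n^2$ is optimal: $\lambda(n)\ne o(n^2)$.

The lower bound in (2) is Theorem 1 with $d=2$: if $n=4m$ with $m\ge3$, then $m^2+2m=\frac{n^2}{16}+\frac n2$. No claim is made about the exact constant, or about $n$ not of the form $d^2m$ above.

## 2. Two states by hand

Take $S=\{0,1\}$ and $f(x,y)=xy$. The word $101$ is an orphan: in a preimage $v_0v_1v_2v_3$ the first letter forces $v_0=v_1=1$ and the last forces $v_2=v_3=1$, so the middle letter is $v_1v_2=1$, not $0$. All words of length 2 have preimages, since $000\mapsto00$, $011\mapsto 01$, $110\mapsto 10$, $111\mapsto11$. So the shortest orphan has length $3=2\cdot2-1$.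

For $n=2$ nothing longer is possible, and this too can be done by hand. If both maps $f(x,\cdot)$ are permutations, then any word has a preimage: choose the first letter and solve from left to right. If both maps $f(\cdot,y)$ are permutations, solve from right to left. So in a non-surjective rule some row of the $2\times 2$ table of $f$ is constant and some column is constant. They share a cell, so they carry the same value $\alpha$, and three cells of the table equal $\alpha$. Let $\beta$ be the other letter.

* If the fourth cell is also $\alpha$, then $\beta$ is an orphan.
* If the fourth cell $(s,s')$ has value $\beta$ and $s\ne s'$, then $\beta\beta$ is an orphan, because its middle preimage letter would have to be both $s'$ and $s$.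
* If the fourth cell is $(s,s)$ with value $\beta$, then $\beta\alpha\beta$ is an orphan, because $v_1=v_2=s$ forces the middle letter to be $\beta$.

Thus $\lambda(2)=3$.

## 3. Following the set of possible last letters

For a word $u$ and $X\subseteq S$ let $N_u(X)$ be the set of last letters of those preimages of $u$ whose first letter lies in $X$. For the empty word, $N_\varepsilon(X)=X$. A preimage of $uv$ starting in $X$ is a preimage of $u$ starting in $X$, followed by a preimage of $v$ that starts at the last letter of the first one. Hence
$$N_{uv}(X)=N_v(N_u(X)),\qquad u\text{ is an orphan}\iff N_u(S)=\emptyset. \tag{3}$$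

The natural way to look for short orphans is to read letters that make this set shrink, starting from $S$. If every nonempty set could be made smaller by a bounded number of letters, then $n$ such losses would give a linear bound; two letters per loss would give about $2n$. Section 7 shows that some word of length at most $n$ always shrinks the set, which gives only a quadratic bound. So the question is whether one loss can really be expensive, and expensive many times over.

**Tracks.** The first coordinate in (1) makes this process easy to follow. Let $w=w_1\cdots w_T$ with $w_t=(c_t,e_{t,1},e_{t,2})$, and let $v_0\cdots v_t$ be a preimage of $w_1\cdots w_t$, so that $f(v_{s-1},v_s)=w_s$ for $1\le s\le t$. *Step* $s$ leads from *time* $s-1$ to *time* $s$. If $v_0$ has location $p$, then $v_s$ has location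
$$p+c_1+\cdots+c_s\pmod m. \tag{4}$$
So for each $p\in\mathbb Z_m$, which we call *track $p$*, the location at time $s$ is determined by $w$. By (4), **distinct tracks are at distinct locations at every time**. Let $F_t(p)\subseteq\mathbb Z_d^2$ be the set of fibre parts of $v_t$, over all preimages $v_0\cdots v_t$ of $w_1\cdots w_t$ with $v_0$ at location $p$. Then $F_0(p)=\mathbb Z_d^2$, and $w_1\cdots w_t$ is an orphan if and only if $F_t(p)=\emptyset$ for all $p\in\mathbb Z_m$. An orphan has to empty all $m$ tracks. The plan is to make each emptying cost more than $m$ letters and to prevent two emptyings from sharing letters.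

**One fibre coordinate is not enough.** A first design would use fibre $\mathbb Z_d$, so $S=\mathbb Z_m\times\mathbb Z_d$, and the rule $f((q,x),(q',y))=(q'-q,e)$ with

* $e=x$ if $q=m-1$, $q'=0$ (kill);
* $e=y-x$ if $q'=q+1$, $q\neq m-1$ (identity);
* $e=y$ otherwise (reset).

A track at fibre set $\mathbb Z_d$ becomes $\{e\}$ under a reset, and a track at fibre set $\{b\}$ becomes empty in a kill step with $e\ne b$. So tracks can be emptied, but too cheaply. The word
$$(2,0)\,(1,1)\,(1,0)^{m-1}$$
of length $m+1=\frac nd+1$ is an orphan. The first letter is a reset for every track (as $2\not\equiv0,1$ modulo $m\ge3$), so all fibre sets become $\{0\}$. In step 2 the track at location $m-1$ is emptied because $1\ne0$, and all others move to $\{1\}$. In each later step the track at location $m-1$ is empty or has fibre set $\{1\}$, and is empty afterwards because $0\neq1$; the other tracks keep their sets. In the $m$ steps with $c=1$ every track leaves location $m-1$ once, so all are emptied.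

The design fails at one precise point: the set that a reset produces, a singleton, is already the set that the kill step can empty. All tracks are vulnerable at once, and each letter empties one.

**Two coordinates separate "reset" from "vulnerable".** With fibre $\mathbb Z_d^2$ there are two kinds of set of size $d$, vertical lines and horizontal lines. Rule (1) is arranged so that a reset produces vertical lines, the kill step can empty horizontal lines only, and vertical lines become horizontal only by the exchange E at location $0$ with $c=0$. A track made vulnerable at location $0$ must then travel once around $\mathbb Z_m$ to reach the kill step. If another $c=0$ is read on the way, the track is reset. So the letters spent on one track cannot be used for another. The next three sections prove this.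

## 4. The evolution of fibre sets under rule (1)

Put
$$O=\mathbb Z_d^2,\qquad V_a=\{a\}\times\mathbb Z_d,\qquad H_b=\mathbb Z_d\times\{b\}\qquad(a,b\in\mathbb Z_d).$$
Since $d\ge2$, a set of the form $O$, $V_a$ or $H_b$ has only one of these three forms. We say that a set has *type $V$* or *type $H$* if it is some $V_a$ or some $H_b$. For $d=2$ the fibre has four points, and $V_a$, $H_b$ are the two columns and the two rows.

**Lemma 1.** Every $F_t(p)$ is $\emptyset$, $O$, some $V_a$ or some $H_b$. In a step with letter $(c,e_1,e_2)$ a nonempty set evolves as follows, according to the type of the pair (location before, location after); $\emptyset$ stays $\emptyset$.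

| | $O$ | $V_a$ | $H_b$ |
|---|---|---|---|
| E | $O$ | $H_{a+e_2}$ | $V_{b+e_1}$ |
| I | $O$ | $V_{a+e_1}$ | $H_{b+e_2}$ |
| K | $O$ | $V_{a+e_1}$ | $O$ if $b=e_2$, $\ \emptyset$ if $b\ne e_2$ |
| R | $V_{e_1}$ | $V_{e_1}$ | $V_{e_1}$ |

*Proof.* In one step a set $X$ becomes the set of all $y$ for which some $x\in X$ gives the label $(e_1,e_2)$. We solve the definition in (1) for $y$.

* E: $y=(e_1+x_2,\;e_2+x_1)$. On $V_a$ we have $x_1=a$ with $x_2$ free, so $y$ runs over $\mathbb Z_d\times\{a+e_2\}=H_{a+e_2}$. On $H_b$ we have $x_2=b$ with $x_1$ free, so $y$ runs over $V_{b+e_1}$. On $O$ we get $O$.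
* I: $y=x+(e_1,e_2)$, a translation, which sends $V_a$ to $V_{a+e_1}$, $H_b$ to $H_{b+e_2}$ and $O$ to $O$.
* K: $x_2=e_2$ is required, $y_1=e_1+x_1$, and $y_2$ is arbitrary. On $V_a$ the point $x=(a,e_2)$ is available, so the result is $V_{a+e_1}$. On $O$ the points $(x_1,e_2)$ are available for all $x_1$, so the result is $O$. On $H_b$ the condition is $b=e_2$; if it holds, $x_1$ is free and the result is $O$, and otherwise the result is $\emptyset$.
* R: $y=(e_1,\;e_2+x_1+x_2)$. The sum $x_1+x_2$ takes every value in $\mathbb Z_d$ when $x$ ranges over $O$, over a $V_a$ or over an $H_b$. So the result is $V_{e_1}$.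

Since $F_0(p)=O$, induction on $t$ shows that only the listed sets occur. $\square$

Two facts can be read off from the table, and only these enter the lower bound:

* **(P1)** A track becomes empty only in a K-step, from type $H$.
* **(P2)** A track has type $H$ after a step only if the step was an E-step from type $V$ or an I-step from type $H$.

## 5. No orphan is shorter than $m^2+2m$

**Step 1: a track that dies leaves a block $0\,1^m$ in the word.** The purpose of this step is to find the exact cost of emptying one track.

**Claim A.** Let $w$ be a word in which track $p$ becomes empty, at step $t_p$, that is, $F_{t_p-1}(p)\ne\emptyset=F_{t_p}(p)$. Then $t_p-m\ge2$ and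
$$c_{t_p-m}=0,\qquad c_{t_p-m+1}=\cdots=c_{t_p}=1 .$$
Moreover track $p$ is at location $0$ at times $t_p-m-1$ and $t_p$, and at location $m-1$ at time $t_p-1$.

*Proof.* By (P1), step $t_p$ is a K-step. So $c_{t_p}=1$, the track is at location $m-1$ at time $t_p-1$ and at location $0$ at time $t_p$, and it has type $H$ at time $t_p-1$.

Now trace backwards. If a track has type $H$ at some time, this is not time $0$, since $F_0(p)=O$; so there was a previous step. Suppose the track has type $H$ at a location $q\ne0$. The previous step was not an E-step, because E-steps end at location $0$. By (P2) it was an I-step, so before it the track had type $H$ and was at location $q-1$. Apply this for $q=m-1,m-2,\dots,1$. The $m-1$ steps $t_p-m+1,\dots,t_p-1$ are I-steps, so they have $c=1$, and at time $t_p-m$ the track is at location $0$ with type $H$.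

An I-step goes from $q\neq m-1$ to $q+1$, so it never ends at location $0$. By (P2), step $t_p-m$ is therefore an E-step from type $V$. Hence $c_{t_p-m}=0$, and the track is at location $0$ with type $V$ at time $t_p-m-1$. Since $F_0(p)=O$ does not have type $V$, this time is at least $1$, so $t_p-m\ge2$. $\square$

**Remark (one loss costs at least $m+1$ letters).** Claim A shows where the hope of Section 3 breaks. By the R row, $X=N_{(2,0,0)}(S)$ consists of all $(q,x)$ with $x\in V_0$, so $|X|=md$. For a word $v$, the set $N_v(X)=N_{(2,0,0)v}(S)$ is the disjoint union of the fibre sets of the $m$ tracks, and every nonempty one has at least $d$ elements. So $|N_v(X)|<|X|$ forces some track to be empty. Applying Claim A to the word $(2,0,0)v$, we get $t_p\ge m+2$ for this track, hence $|v|\ge m+1=\frac n{d^2}+1$. For fixed $d$, no bounded number of letters per loss suffices.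

**Step 2: blocks of different tracks are disjoint and not adjacent.** The purpose of this step is to show that the costs of the $m$ tracks add up. Let $w$ be an orphan of length $T$. Every track starts nonempty and ends empty, so each has a step $t_p$ as in Claim A. Put
$$B_p=\{t_p-m,\,t_p-m+1,\,\dots,\,t_p\},$$
a block of $m+1$ consecutive steps. Its first step has $c=0$ and all its other steps have $c=1$. Let $p\ne p'$, named so that $t_p\le t_{p'}$.

*Disjoint.* Suppose $B_p\cap B_{p'}\ne\emptyset$. Then $t_p-m\le t_{p'}-m\le t_p$, so the first step of $B_{p'}$ lies in $B_p$. This step has $c=0$, and the only step of $B_p$ with $c=0$ is its first. So $t_{p'}-m=t_p-m$, that is, $t_p=t_{p'}$. By Claim A both tracks are then at location $m-1$ at time $t_p-1$. But distinct tracks are at distinct locations, a contradiction.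

*Not adjacent.* Suppose $t_{p'}-m=t_p+1$. At time $t_p$ track $p$ is at location $0$. At time $t_{p'}-m-1=t_p$ track $p'$ is at location $0$, again by Claim A. This is the same contradiction.

**Step 3: count.** The purpose is to add the pieces. The word contains $m$ pairwise disjoint blocks of length $m+1$. Between two consecutive blocks there is at least one further step, which gives at least $m-1$ steps. Before the first block there is at least one step, since $t_p-m\ge2$ for every $p$. Therefore
$$T\;\ge\;1+m(m+1)+(m-1)=m^2+2m. \tag{5}$$

## 6. An orphan of length $m^2+2m$

The lower bound shows what an optimal word must look like: one initial letter, then $m$ blocks $0\,1^m$ separated by single letters. We let the sequence of $c$-components be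
$$2,\;\underbrace{0\,1^m}_{\text{block }1},\;1,\;\underbrace{0\,1^m}_{\text{block }2},\;1,\;\dots,\;1,\;\underbrace{0\,1^m}_{\text{block }m},$$
of length $1+m(m+1)+(m-1)=m^2+2m$. We set $e_1=e_2=0$ everywhere, except that $e_2=1$ in the last step of each block. So the word is
$$(2,0,0)\;\beta\;(1,0,0)\;\beta\;(1,0,0)\cdots(1,0,0)\;\beta,\qquad \beta=(0,0,0)\,(1,0,0)^{m-1}\,(1,0,1), \tag{6}$$
with $m$ copies of $\beta$.

**Step 1: the first letter resets every track.** The purpose is to bring all tracks to type $V$. Since $m\ge3$, we have $2\not\equiv0,1\pmod m$, so every pair $(q,q+2)$ is of type R. After step 1 all fibre sets are $V_0$.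

**Step 2: each block empties the track at location $0$ and does no damage to the plan.** The purpose is to prove the following invariant: *at the start of each block every fibre set is $V_0$ or $\emptyset$.* It holds for block 1 by Step 1. Assume it at the start of some block.

* In the step with $c=0$, the track at location $0$ makes an E-step with $e_2=0$, so $V_0$ becomes $H_0$ (and $\emptyset$ stays $\emptyset$). Every other track makes a step from some $q\ne0$ to $q$, which is of type R with $e_1=0$, so $V_0$ stays $V_0$ and $\emptyset$ stays $\emptyset$.
* During the following $m$ steps with $c=1$, the track that made the E-step makes $m-1$ I-steps from location $0$ to location $m-1$ with $e_2=0$, keeping $H_0$ (or $\emptyset$). In the last step of the block it makes a K-step with $e_2=1$. Since $d\ge2$, we have $1\ne0$ in $\mathbb Z_d$, so $H_0$ becomes $\emptyset$.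
* All other tracks make only I- and K-steps during these $m$ steps, always with $e_1=0$. By the table these keep $V_0$ and $\emptyset$, whatever $e_2$ is.

The single letter $(1,0,0)$ after a block gives only I- and K-steps with $e_1=0$, and the fibre sets are now $V_0$ or $\emptyset$, so they are kept. The invariant holds at the start of the next block.

**Step 3: every track is emptied.** The purpose is to check that the $m$ blocks hit $m$ different tracks. A block shifts all locations by $m\equiv0$, each separating letter shifts them by $1$, and the first letter shifts them by $2$. So at the start of block $i$ track $p$ is at location $p+2+(i-1)$, and the track at location $0$ is $p=-2-(i-1)$. For $i=1,\dots,m$ these are all the elements of $\mathbb Z_m$. Empty tracks stay empty, so after block $m$ all tracks are empty, and the word (6) is an orphan.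

Hence the CA with rule (1) is non-surjective, and by (5) its shortest orphan has length exactly $m^2+2m$. This proves Theorem 1, and with it the Corollary. $\blacksquare$

**Example ($m=3$).** The word (6) has length $15$. Each entry gives the location and the fibre set of a track; a dash marks an empty set.

| time | letter just read | track 0 | track 1 | track 2 |
|---|---|---|---|---|
| 0 | | $0,\,O$ | $1,\,O$ | $2,\,O$ |
| 1 | $(2,0,0)$ | $2,\,V_0$ | $0,\,V_0$ | $1,\,V_0$ |
| 2 | $(0,0,0)$ | $2,\,V_0$ | $0,\,H_0$ | $1,\,V_0$ |
| 3 | $(1,0,0)$ | $0,\,V_0$ | $1,\,H_0$ | $2,\,V_0$ |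
| 4 | $(1,0,0)$ | $1,\,V_0$ | $2,\,H_0$ | $0,\,V_0$ |
| 5 | $(1,0,1)$ | $2,\,V_0$ | – | $1,\,V_0$ |
| 6 | $(1,0,0)$ | $0,\,V_0$ | – | $2,\,V_0$ |
| 7 | $(0,0,0)$ | $0,\,H_0$ | – | $2,\,V_0$ |
| 8 | $(1,0,0)$ | $1,\,H_0$ | – | $0,\,V_0$ |
| 9 | $(1,0,0)$ | $2,\,H_0$ | – | $1,\,V_0$ |
| 10 | $(1,0,1)$ | – | – | $2,\,V_0$ |
| 11 | $(1,0,0)$ | – | – | $0,\,V_0$ |
| 12 | $(0,0,0)$ | – | – | $0,\,H_0$ |
| 13 | $(1,0,0)$ | – | – | $1,\,H_0$ |
| 14 | $(1,0,0)$ | – | – | $2,\,H_0$ |
| 15 | $(1,0,1)$ | – | – | – |

The tracks die in the order $1,0,2$, which is $-2,-3,-4$ modulo $3$.

## 7. Preimage counts and the bound $n(n-1)+2$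

Now let $f$ be any non-surjective rule on a set $S$ with $|S|=n\ge2$. We return to the sets $N_u(X)$ of Section 3 and bound the cost of a single loss by counting preimages with matrices.

For $a\in S$ let $A_a$ be the $0/1$ matrix, indexed by $S\times S$, with $(A_a)_{xy}=1$ if and only if $f(x,y)=a$. For a word $u=u_1\cdots u_k$ let $A_u=A_{u_1}\cdots A_{u_k}$, with $A_\varepsilon$ the identity matrix. Then $(A_u)_{xy}$ is the number of preimages of $u$ with first letter $x$ and last letter $y$. Each pair $(x,y)$ has exactly one value, so
$$\sum_{a\in S}A_a=J, \tag{7}$$
the all-ones matrix. Let $\mathbf 1$ be the all-ones column vector and $\chi_X$ the indicator row vector of $X\subseteq S$. Then $\chi_XA_u\mathbf 1$ is the number of preimages of $u$ that start in $X$. Every element of $N_u(X)$ is the last letter of at least one of them, so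
$$\chi_XA_u\mathbf 1\;\ge\;|N_u(X)|. \tag{8}$$

For the rule $f(x,y)=xy$ on $\{0,1\}$ we have $A_1=\begin{pmatrix}0&0\\0&1\end{pmatrix}$ and $A_0=\begin{pmatrix}1&1\\1&0\end{pmatrix}$, with sum $J$. The product $A_1A_0A_1$ has only one entry that could be nonzero, in position $(1,1)$, and it equals $(A_0)_{11}=0$. So $A_{101}=0$, which says again that $101$ is an orphan.

**Lemma 2.** For every nonempty $X\subseteq S$ there is a word $u$ with $1\le|u|\le n$ and $|N_u(X)|<|X|$.

*Proof.* The idea is this. The average of the counts in (8), over words of a fixed length, is exactly $|X|$. If no short word shrinks $X$, all these counts are at least their average, so they are all equal to it. Linear algebra in dimension $n$ then propagates the equality from short words to all words, which excludes orphans.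

**Step 1: the counts are constant on short words.** Suppose that $|N_u(X)|\ge|X|$ for all $u$ with $|u|\le n$. For $k\le n$, expanding $J^k=\big(\sum_aA_a\big)^k$ by (7) gives
$$\sum_{|u|=k}\chi_XA_u\mathbf 1=\chi_XJ^k\mathbf 1=n^k|X| .$$
The sum has $n^k$ terms, and by (8) each is at least $|N_u(X)|\ge|X|$. So all are equal to $|X|$:
$$\chi_XA_u\mathbf 1=|X|\qquad\text{for all } u\text{ with }|u|\le n. \tag{9}$$

**Step 2: rewrite (9) as orthogonality to a chain of subspaces.** The purpose is to make a dimension count available. Put
$$z_a=A_a\mathbf 1-\mathbf 1,\qquad D_j=\operatorname{span}\{A_wz_a:\ |w|\le j-1,\ a\in S\}\subseteq\mathbb R^S\qquad(j\ge1).$$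
For $|w|\le n-1$, (9) gives
$$\chi_XA_wz_a=\chi_XA_{wa}\mathbf 1-\chi_XA_w\mathbf 1=|X|-|X|=0 .$$
So $D_n$ is orthogonal to the nonzero vector $\chi_X$, and $\dim D_n\le n-1$.

**Step 3: the chain is already stable at $D_n$.** The purpose is to pass from words of length at most $n-1$ to all words. A word of length at most $j$ is either empty or of the form $bw'$ with $b\in S$ and $|w'|\le j-1$. Hence
$$D_{j+1}=D_1+\sum_{b\in S}A_bD_j . \tag{10}$$
If $D_{j+1}=D_j$, then (10) gives $D_{j+2}=D_1+\sum_bA_bD_{j+1}=D_1+\sum_bA_bD_j=D_{j+1}$, and inductively $D_i=D_j$ for all $i\ge j$. If $D_1=0$, then by (10) all $D_i=0$. If $D_1\ne0$, the inclusions $D_1\subseteq D_2\subseteq\cdots\subseteq D_n$ cannot all be strict, since otherwise $\dim D_n\ge n$, against Step 2. So $D_j=D_{j+1}$ for some $j\le n-1$. In both cases $D_i=D_n$ for all $i\ge n$.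

**Step 4: conclude.** The purpose is to reach a contradiction with the existence of an orphan. By Steps 2 and 3, $\chi_XA_wz_a=0$, that is, $\chi_XA_{wa}\mathbf 1=\chi_XA_w\mathbf 1$, for all words $w$ and all $a\in S$. Starting from $\chi_XA_\varepsilon\mathbf 1=|X|$, induction on the length gives $\chi_XA_u\mathbf 1=|X|>0$ for all words $u$. So every word has a preimage, although $f$ is non-surjective and has an orphan. This contradiction shows that some $u$ with $|u|\le n$ satisfies $|N_u(X)|<|X|$. It is not empty, because $N_\varepsilon(X)=X$. $\square$

For a singleton we can do better than $n$ letters.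

**Lemma 3.** If $|X|=1$, some word $u$ with $|u|\le2$ has $N_u(X)=\emptyset$.

*Proof.* Let $X=\{x\}$. If $f(x,\cdot)$ is not a permutation of $S$, it misses some letter $a$, and $N_a(X)=\emptyset$. Now let $f(x,\cdot)$ be a permutation. Then for every state $y$ the letter $a=f(x,y)$ satisfies $N_a(X)=\{y\}$. Some $y$ has $f(y,\cdot)$ not a permutation: if all these maps were permutations, every word would have a preimage starting at any prescribed state, found from left to right, and there would be no orphan. Take such a $y$, let $a=f(x,y)$, and let $a'$ be a letter missed by $f(y,\cdot)$. By (3), $N_{aa'}(X)=N_{a'}(\{y\})=\emptyset$. $\square$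

**Proof of Theorem 2.** The last step combines the two lemmas through (3). Start with $X=S$, and as long as $|X|\ge2$ replace $X$ by $N_u(X)$ with $u$ from Lemma 2. Each replacement lowers $|X|$ by at least $1$, so after at most $n-1$ replacements, with at most $n$ letters each, we have $|X|\le1$. If $X$ is still nonempty, it is a singleton, and Lemma 3 empties it with at most $2$ more letters. By (3), the concatenation $u$ of all the words read satisfies $N_u(S)=\emptyset$, so it is an orphan, and its length is at most $n(n-1)+2$. Since $f$ was an arbitrary non-surjective rule, $\lambda(n)\le n(n-1)+2=n^2-n+2$ for all $n\ge2$.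

For $n=4m$ with $m\ge3$, Theorem 1 with $d=2$ gives $\lambda(n)\ge m^2+2m=\frac{n^2}{16}+\frac n2$. This is (2), and since (2) holds for infinitely many $n$, $\lambda(n)\ne o(n^2)$. $\blacksquare$
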